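\title{The lower and upper Lie nilpotency indices of a group algebra in characteristics $2$ and $3$}

\begin{abstract}
Let $F$ be a field of characteristic $p>0$ and let $G$ be a group whose group algebra $FG$ is Lie nilpotent. We prove that the lower and upper Lie nilpotency indices of $FG$ are equal when $p=2$ and when $p=3$. The proof works for every prime $p$. It gives the common value as $d+2$, where $d$ is computed from a series of subgroups of $G'$ that depends only on $G$ and $p$, and it identifies the last nonzero upper Lie power. We pass to a graded Poisson algebra, where the problem is to place one top-degree monomial in the ideal generated by a lower Lie power. For $p\neq 3$ this is done with identities that hold in all Poisson algebras, and for $p=3$ with an explicit expansion of brackets of group elements.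
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be an associative ring and write $[x,y]=xy-yx$. Iterated commutators measure the noncommutativity of $R$ in two ways. The \emph{lower Lie powers} are $R^{[1]}=R$ and $R^{[n+1]}=[R^{[n]},R]$, the additive subgroup generated by all $[x,y]$ with $x\in R^{[n]}$, $y\in R$. The \emph{upper Lie powers} are $R^{(1)}=R$ and $R^{(n+1)}=[R^{(n)},R]R$, the associative ideal generated by $[R^{(n)},R]$. Thus $R^{[n]}$ consists of sums of left-normed commutators $[r_1,\dots,r_n]=[[r_1,\dots,r_{n-1}],r_n]$, while in $R^{(n)}$ one may also multiply by ring elements after each bracket. The ring $R$ is \emph{Lie nilpotent} if $R^{[m]}=0$ for some $m$, and \emph{upper Lie nilpotent} if $R^{(m)}=0$ for some $m$. The corresponding indices are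
\[
t_L(R)=\min\{m: R^{[m]}=0\},\qquad t^L(R)=\min\{m: R^{(m)}=0\}.
\]
Since $R^{[n]}\subseteq R^{(n)}$ for all $n$, we have $t_L(R)\le t^L(R)$ whenever both are defined.

In general the inequality is strict. Let $R$ be the exterior algebra on $e_1,\dots,e_4$ over a field of characteristic not $2$. Commutators lie in the even part, which is central, so $R^{[3]}=0$. But $R^{(3)}$ contains $[e_1[e_2,e_3],e_4]=4e_1e_2e_3e_4\ne0$. The coefficient $e_1$, inserted between two brackets, cannot be moved inside them.

Now let $F$ be a field of characteristic $p>0$, let $G$ be a group with commutator subgroup $G'$, and let $FG$ be the group algebra. The following facts are known.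
\begin{enumerate}
\item[(A)] (B\'odi--Khripta) If $FG$ is noncommutative, then $FG$ is Lie nilpotent if and only if it is upper Lie nilpotent, if and only if $G$ is nilpotent and $G'$ is a finite $p$-group.
\item[(B)] (Bhandari--Passi) If $p>3$ and $FG$ is Lie nilpotent, then $t_L(FG)=t^L(FG)$.
\item[(C)] If $FG$ is Lie nilpotent and $|G'|=p^n$, then $t_L(FG)\le t^L(FG)\le p^n+1$.
\end{enumerate}
The question left by (B) is posed as an open problem in \cite{source}: \emph{for $p=2$ and for $p=3$, does $t_L(FG)=t^L(FG)$ hold for every field $F$ of characteristic $p$ and every group $G$ such that $FG$ is Lie nilpotent?} The exterior algebra above exists in characteristic $3$, so a positive answer must use more than the ring axioms. What a group algebra offers is a basis of units, and Section~\ref{sec:class2} shows how units absorb an inserted coefficient in the simplest cases. We prove that the answer is yes for both primes.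

If $FG$ is commutative, both indices equal $2$. So let $FG$ be noncommutative and Lie nilpotent; by (A), $G$ is nilpotent and $G'\neq1$ is a finite $p$-group. This is the only use we make of the facts above. Let $\gamma_i=\gamma_i(G)$ be the lower central series, $\gamma_1=G$, $\gamma_2=G'$. An element of $\gamma_{i+1}$ is built from $i$-fold group commutators, so we give $g-1$ the weight $i$ when $g\in\gamma_{i+1}$, and we filter $FG'$ by total weight.

\begin{theorem}\label{thm:main}
Let $F$ be a field of characteristic $p>0$ and let $R=FG$ be noncommutative and Lie nilpotent. For $k\ge1$ let $I_k\subseteq FG'$ be the $F$-span of all products $(g_1-1)\cdots(g_m-1)$ with $m\ge1$, $g_l\in\gamma_{i_l+1}(G)$, $i_l\ge1$ and $\sum_l i_l\ge k$. Put $H_i=G'\cap(1+I_i)$ for $i\ge1$ and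
\[
d=(p-1)\sum_{i\ge1} i\,\log_p|H_i:H_{i+1}|.
\]
Then $t_L(FG)=t^L(FG)=d+2$. Moreover $R\,R^{[d+1]}=R^{(d+1)}=\widehat{G'}R$, where $\widehat{G'}=\sum_{g\in G'}g$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For $p=2$ and for $p=3$, the equality $t_L(FG)=t^L(FG)$ holds for every field $F$ of characteristic $p$ and every group $G$ such that $FG$ is Lie nilpotent.
\end{corollary}

The proof of Theorem~\ref{thm:main} covers all primes, so it also reproves (B). The common index depends only on $G$ and $p$. Indeed $I_k(FG)=F\otimes_{\mathbb F_p}I_k(\mathbb F_pG)$, and expanding in an $\mathbb F_p$-basis of $F$ that contains $1$ gives $I_k(FG)\cap\mathbb F_pG'=I_k(\mathbb F_pG)$; hence the groups $H_i$ do not depend on $F$.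

The upper bound $t^L\le d+2$ is the easy half. The work lies in finding a nonzero commutator of length $d+1$. Section~\ref{sec:poisson} moves this task to a graded Poisson algebra $P$, and Section~\ref{sec:S} describes the subalgebra $S\subseteq P$ that comes from $FG'$ and its one-dimensional top degree. Section~\ref{sec:not3} treats $p\ne3$ and Section~\ref{sec:three} treats $p=3$, by different methods.

\medskip
\noindent\textbf{Conventions.} For group elements, $(x,y)=x^{-1}y^{-1}xy$, so that $[x,y]=yx\bigl((x,y)-1\bigr)$ in $FG$. All repeated commutators and brackets are left-normed. For additive subgroups $A,B$ of a ring, $AB$ is the additive span of the products $ab$. We use these standard facts: $(\gamma_i,\gamma_j)\subseteq\gamma_{i+j}$; the group commutator makes $\bigoplus_i\gamma_i/\gamma_{i+1}$ a Lie ring, with $[x\gamma_{i+1},y\gamma_{j+1}]=(x,y)\gamma_{i+j+1}$; the group $\gamma_m/\gamma_{m+1}$ is generated by the classes of left-normed commutators of $m$ elements of $G$; and the augmentation ideal of the group algebra of a finite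 $p$-group in characteristic $p$ is nilpotent.

\section{Groups of class two: commutators along a path}\label{sec:class2}

This section is not used in the proof, but it shows its main idea. Let $G$ be nilpotent of class two, so that $G'$ is central and the group commutator is multiplicative in each argument. If $\zeta\in FG'$ and $h,x\in G$, then
\[
[h\zeta,x]=xh\bigl((h,x)-1\bigr)\zeta .
\]
By induction on $n$, the ideal $R^{(n+1)}$ is generated by \emph{all} products $\prod_{i=1}^n\bigl((g_i,g_i')-1\bigr)$. For the lower powers, take $h_0,\dots,h_n\in G$ and put $x_0=h_0$, $x_i=h_ih_{i-1}^{-1}$; every tuple $(x_0,\dots,x_n)$ arises in this way. Since $x_ih_{i-1}=h_i$ and $(h_{i-1},x_i)=(h_{i-1},h_i)$, the same formula gives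
\begin{equation}\label{eq:class2path}
[x_0,x_1,\dots,x_n]=h_n\prod_{i=1}^n\bigl((h_{i-1},h_i)-1\bigr).
\end{equation}
So $R^{[n+1]}$ sees only the products taken \emph{along a path} $h_0,h_1,\dots,h_n$, in which consecutive commutators share an entry. In class two the question is therefore: if some product of $n$ factors $(g,g')-1$ is nonzero, is some product along a path of length $n$ nonzero?

\begin{example}\label{ex:cyclic}
Let $G'$ be cyclic of order $q=p^s$. It is generated by commutators, so one commutator $c=(x,y)$ generates it, and $FG'=F[t]/(t^{q})$ with $t=c-1$. Every product of $q$ factors $(g,g')-1$ vanishes. The path $x,y,x,y,\dots$ of length $q-1$ gives a unit times $t^{q-1}\ne0$, because $c^{-1}-1=-c^{-1}t$. Hence $t_L=t^L=q+1$, the bound in (C).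
\end{example}

\begin{example}\label{ex:D8}
Let $p=2$ and let $G=\langle a,a'\rangle\times\langle b,b'\rangle$ be a product of two dihedral groups of order $8$, with $c=(a,a')$ and $c'=(b,b')$. Then $FG'=F[t,t']/(t^2,t'^2)$ with $t=c-1$, $t'=c'-1$. Products of three factors vanish, so $t^L\le4$, and the element to reach is $tt'=\widehat{G'}$. The commutators $(a,a')$ and $(b,b')$ share no entry. But they can be rewritten so that they do: $c=(a,a'b')$ and $c'=(a'b',b)$. The path $a,\ a'b',\ b$ gives $[a,\ a'b'a^{-1},\ b(a'b')^{-1}]=b\,tt'\neq0$, so $t_L=t^L=4$.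
\end{example}

Two things made Example~\ref{ex:D8} work. The top element of $FG'$ is the product of \emph{any} two independent elements such as $t,t'$, and there is enough freedom to choose these with a common entry. Both features persist in general. Beyond class two, the factors $g-1$ are no longer central, and a bracket can either create a new factor $(h,x)-1$ or lengthen an old one from $g-1$ to $(g,x)-1$. Passing to a graded algebra removes the first complication and puts the second into a formula.

\section{The graded Poisson algebra}\label{sec:poisson}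

From now on $R=FG$ is as in Theorem~\ref{thm:main}. Put $I_0=FG'$.

\subsection{The filtration}

\begin{lemma}\label{lem:filtration}
Each $I_k$ is an ideal of $FG'$ invariant under conjugation by $G$, and $I_1$ is the augmentation ideal of $FG'$. For $i,j\ge0$ and $x\in G$,
\[
I_{i+1}\subseteq I_i,\qquad I_iI_j\subseteq I_{i+j},\qquad [I_i,I_j]\subseteq I_{i+j+1},\qquad [I_i,x]\subseteq xI_{i+1},
\]
and $I_k=0$ for large $k$. The ideals $J_k=I_kR=RI_k$ of $R$ satisfy $J_k\cap FG'=I_k$, $J_iJ_j\subseteq J_{i+j}$ and $[J_i,J_j]\subseteq J_{i+j+1}$.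
\end{lemma}

\begin{proof}
The $\gamma_i$ are normal, which gives invariance. Writing $h=1+(h-1)$ for $h\in G'$ shows that $I_k$ is an ideal. The description of $I_1$ and the first two inclusions follow from the definition. For $g\in\gamma_{i+1}$, $h\in\gamma_{j+1}$ with $i,j\ge1$,
\[
[g-1,h-1]=hg\bigl((g,h)-1\bigr)\in I_{i+j+1},\qquad [g-1,x]=xg\bigl((g,x)-1\bigr)\in xI_{i+1},
\]
because $(g,h)\in\gamma_{i+j+2}$ and $(g,x)\in\gamma_{i+2}$. The rule $[ab,c]=a[b,c]+[a,c]b$ extends these to products of factors $g-1$; in the second case we move $x$ to the left using $I_kx=xI_k$. For index $0$ use $I_0=F+I_1$. If $G$ has class $c$, a nonzero factor $g-1$ has weight at most $c-1$, so a nonzero spanning product of $I_k$ has at least $k/(c-1)$ factors. Since $I_1$ is nilpotent, $I_k=0$ for large $k$.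

From $xI_k=I_kx$ we get $I_kR=RI_k$ and $J_iJ_j\subseteq J_{i+j}$. If $X\ni1$ is a transversal of $G'$ in $G$, then $R=\bigoplus_{x\in X}FG'x$ and $J_k=\bigoplus_{x\in X}I_kx$, so $J_k\cap FG'=I_k$. Finally, for $a\in I_i$, $b\in I_j$, $x,y\in G$,
\[
[ax,by]=a[x,b]y+ab[x,y]+[a,b]yx+b[a,y]x ,
\]
and each term lies in $J_{i+j+1}$, the second because $[x,y]=yx\bigl((x,y)-1\bigr)\in J_1$.
\end{proof}

Let $d_0=\max\{k: I_k\ne0\}\ge1$. We shall see in Section~\ref{sec:S} that $d_0=d$.

\subsection{Poisson algebras and the reduction}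

A \emph{Poisson algebra} is a commutative associative unital $F$-algebra $P$ with a Lie bracket $\{\,,\}$ ($F$-bilinear, $\{a,a\}=0$, Jacobi identity) that is a derivation in each argument: $\{ab,c\}=a\{b,c\}+b\{a,c\}$. Let $P^{[n]}$ be its lower Lie powers. The Jacobi identity in the form $\{u,\{v,c\}\}=\{u,v,c\}-\{u,c,v\}$ and induction on $j$ give
\begin{equation}\label{eq:lowerpowers}
\{P^{[i]},P^{[j]}\}\subseteq P^{[i+j]}.
\end{equation}
The central objects of the paper are the ideals
\[
T_n=P\,P^{[n+1]}\qquad(n\ge0),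
\]
so $T_0=P$, and $T_n$ is generated by the elements $\{a_0,\dots,a_n\}$ in which the bracket is applied $n$ times.

By Lemma~\ref{lem:filtration}, the graded algebra $P=\bigoplus_{k\ge0}P_k$ with $P_k=J_k/J_{k+1}$ is commutative, and
\[
\{\alpha+J_{i+1},\beta+J_{j+1}\}=[\alpha,\beta]+J_{i+j+2}\qquad(\alpha\in J_i,\ \beta\in J_j)
\]
is a well-defined bracket of degree $+1$. The Jacobi and Leibniz identities of $R$ pass to $P$, so $P$ is a Poisson algebra. We have $P_0=F[G/G']$. Since $J_{k+1}\cap I_k=I_{k+1}$, the algebra $P$ contains the graded subalgebra $S=\bigoplus_kS_k$ with $S_k=I_k/I_{k+1}$ and $S_0=F$.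

\begin{proposition}\label{prop:reduction}
We have $t_L(R)\le t^L(R)\le d_0+2$. If $T_{d_0}$ contains a nonzero element of $S_{d_0}$, then $t_L(R)=t^L(R)=d_0+2$ and $R\,R^{[d_0+1]}=R^{(d_0+1)}=\widehat{G'}R$.
\end{proposition}

\begin{proof}
From $[J_{n-1},J_0]\subseteq J_n$ and induction, $R^{(n)}\subseteq J_{n-1}$. Hence $R^{(d_0+2)}=0$.

Since $J_{d_0+1}=0$, we have $P_{d_0}=J_{d_0}$ and $S_{d_0}=I_{d_0}$. The ideal $T_{d_0}$ is spanned by elements $a\{a_0,\dots,a_{d_0}\}$ with $a,a_i$ homogeneous. Such an element has degree $d_0+\deg a+\sum_i\deg a_i$, and $P_k=0$ for $k>d_0$, so only entries in $P_0$ contribute. If $a,a_i\in P_0$ are the images of $r,r_i\in R$, the element is $r[r_0,\dots,r_{d_0}]\in J_{d_0}$. Thus $T_{d_0}=R\,R^{[d_0+1]}$ as subsets of $J_{d_0}$. Under the hypothesis, $R^{[d_0+1]}\ne0$, so $t_L(R)\ge d_0+2$.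

An element $\alpha\in I_{d_0}$ satisfies $(g-1)\alpha\in I_{d_0+1}=0$ for all $g\in G'$, so all its coefficients are equal. Hence $I_{d_0}=F\widehat{G'}$ and $J_{d_0}=\widehat{G'}R=R\widehat{G'}$. Under the hypothesis the left ideal $R\,R^{[d_0+1]}$ contains $\widehat{G'}$, and therefore
$R\widehat{G'}\subseteq R\,R^{[d_0+1]}\subseteq R^{(d_0+1)}\subseteq J_{d_0}=R\widehat{G'}$.
\end{proof}

\subsection{Brackets with group elements}\label{ss:calculus}

For $x\in G$ let $\bar x\in P_0$ be its image; it is a unit, and $\bar x=1$ if $x\in G'$. For $i\ge1$ let $C_i\subseteq S_i$ be the set of classes $g-1+I_{i+1}$ with $g\in\gamma_{i+1}$. From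
\begin{equation}\label{eq:gh}
gh-1=(g-1)+(h-1)+(g-1)(h-1)
\end{equation}
and $I_{2i}\subseteq I_{i+1}$ we see that $g\mapsto g-1+I_{i+1}$ induces a surjective homomorphism $\pi_i:\gamma_{i+1}/\gamma_{i+2}\to C_i$ onto an additive subgroup of $S_i$. So $C_i$ is a finite $\mathbb F_p$-space. By the definition of $I_k$, the algebra $S$ is generated over $F$ by the $C_i$.

For $x,y\in G$ and $f\in S$ put
\[
x\wedge y=\bigl((x,y)-1\bigr)+I_2\in C_1,\qquad D_xf=\bar x^{-1}\{f,\bar x\}.
\]
Then $\{\bar x,\bar y\}=\bar x\bar y\,(x\wedge y)$. Because $x^{-1}[I_i,x]\subseteq I_{i+1}$, the map $D_x$ is a derivation of $S$ of degree $1$. It sends the class of $g-1$ in $C_i$ to the class of $(g,x)-1$ in $C_{i+1}$, since $x^{-1}[g-1,x]=g\bigl((g,x)-1\bigr)\equiv(g,x)-1 \pmod{I_{i+2}}$. The Leibniz rule gives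
\begin{equation}\label{eq:step}
\{\bar hf,\bar x\}=\bar h\bar x\bigl((h\wedge x)f+D_xf\bigr)\qquad(h,x\in G,\ f\in S).
\end{equation}
This is the general form of the step behind \eqref{eq:class2path}: a bracket with $\bar x$ either creates a new factor $h\wedge x$ or lengthens an old one.

Dividing $\{f,\bar x\bar y\}=\bar x\{f,\bar y\}+\bar y\{f,\bar x\}$ by $\bar x\bar y$ gives $D_{xy}=D_x+D_y$, and the same computation with $f=\bar z$ gives $z\wedge xy=z\wedge x+z\wedge y$. Also $x\wedge x=0$, $x\wedge y=-\,y\wedge x$, and both operations vanish on $G'$. So they depend only on images in the $\mathbb F_p$-space $V=G/G'G^p$, written additively: $\wedge$ is an alternating bilinear map $V\times V\to C_1$ and $v\mapsto D_v$ is linear. For $m\ge1$ and $v_0,\dots,v_m\in V$ put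
\[
\langle v_0,\dots,v_m\rangle=D_{v_m}\cdots D_{v_2}(v_0\wedge v_1)\in C_m .
\]
If $v_i$ is the image of $x_i\in G$, this element equals $\pi_m\bigl([x_0\gamma_2,\dots,x_m\gamma_2]\bigr)$, the bracket being taken in the Lie ring $\bigoplus\gamma_i/\gamma_{i+1}$. Consequently the symbols $\langle v_0,\dots,v_m\rangle$ are multilinear, they span $C_m$, and they satisfy every multilinear identity between left-normed brackets that holds in all Lie rings.

\section{Monomial bases of $S$ and the top monomial}\label{sec:S}

To use Proposition~\ref{prop:reduction} we must know $d_0$ and be able to recognize nonzero elements of $S_{d_0}$. The generators $C_i$ do not suffice for this. In Example~\ref{ex:cyclic}, $C_1$ is spanned by $t$ and all other $C_i$ vanish, yet $t^p\ne0$ if $s\geq2$, because $t^p$ is the class of the group element $c^p$. The groups $H_i$ record such elements.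

The set $H_i=G'\cap(1+I_i)$ is the kernel of $G'\to(FG'/I_i)^\times$, a normal subgroup of $G'$; $H_1=G'$ and $H_i=1$ for $i>d_0$. For $u\in H_i$, $v\in H_j$ we have $(u,v)-1=u^{-1}v^{-1}[u-1,v-1]$ and $u^p-1=(u-1)^p$, so $(H_i,H_j)\subseteq H_{i+j+1}$ and $H_i^p\subseteq H_{pi}$. Hence $L_i=H_i/H_{i+1}$ is elementary abelian. By \eqref{eq:gh}, $u\mapsto u-1$ embeds $L_i$ additively in $S_i$, and $C_i\subseteq L_i$. Put $L=\bigoplus_iL_i\subseteq S$. The map $\varphi(\ell)=\ell^p$ is additive on the commutative algebra $S$, hence $\mathbb F_p$-linear, and it maps $L_i$ to $L_{pi}$ because $(u-1)^p=u^p-1$.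

Call a monomial in a list of elements \emph{reduced} if all its exponents are less than $p$. We use one observation three times.
\begin{quote}
$(\ast)$ If $M\subseteq L$ is a graded $\varphi$-stable $\mathbb F_p$-subspace with a homogeneous basis, then the subalgebra generated by $M$ is spanned, in each degree, by reduced monomials of that degree in the basis.
\end{quote}
Indeed, replacing a factor $\ell^p=\varphi(\ell)$ by its expression in the basis preserves the degree and lowers the number of factors.

\begin{lemma}\label{lem:basisL}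
If $\ell_1,\dots,\ell_n$ is a homogeneous $\mathbb F_p$-basis of $L$, then the reduced monomials $\prod_j\ell_j^{a_j}$, $0\le a_j<p$, form an $F$-basis of $S$. In particular $d_0=d$.
\end{lemma}

\begin{proof}
Order the basis by nondecreasing degree and let $u_j\in H_{\deg\ell_j}$ represent $\ell_j$. Descending the series $G'=H_1\supseteq H_2\supseteq\cdots$, we can write every element of $G'$ as $u_1^{a_1}\cdots u_n^{a_n}$ with $0\le a_j<p$, and $|G'|=p^n$. Expanding $u_j^{a_j}=(1+(u_j-1))^{a_j}$ shows that the $p^n$ ordered products $\eta_a=\prod_j(u_j-1)^{a_j}$ span $FG'$; so they form a basis. Let $\operatorname{wt}(a)=\sum_ja_j\deg\ell_j$. Then $\eta_a\in I_{\operatorname{wt}(a)}$, and its class in $S_{\operatorname{wt}(a)}$ is $\prod_j\ell_j^{a_j}$. As $S$ is generated by the $C_i\subseteq L$, observation $(\ast)$ with $M=L$ gives $I_k=\operatorname{span}\{\eta_a:\operatorname{wt}(a)=k\}+I_{k+1}$. By descending induction, $I_k=\operatorname{span}\{\eta_a:\operatorname{wt}(a)\ge k\}$. Hence the classes of the $\eta_a$ of weight $k$ form a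 basis of $S_k$. The largest weight is $(p-1)\sum_i i\dim L_i=d$.
\end{proof}

Our tools apply to elements of the $C_i$, which are brackets, and not to arbitrary elements of $L$. So we build a basis of $L$ from $p$-power powers of elements of the $C_i$.

\begin{definition}\label{def:adapted}
Choose any $\mathbb F_p$-basis of each $C_i$ and list all chosen elements as $b_1,b_2,\dots$ in order of nonincreasing degree. Let $M_0=0$, let $M_j$ be the $\mathbb F_p$-span of all $\varphi^k(b_{j'})$ with $j'\le j$, $k\ge0$, and put
\[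
e_j=\min\{e\ge0:\varphi^e(b_j)\in M_{j-1}\},\qquad q_j=p^{e_j},\qquad \Pi=\prod_jb_j^{\,q_j-1}.
\]
We call $(b_j)$ an \emph{adapted list} and $\Pi$ its \emph{top monomial}. Put $s_l=\sum_{\deg b_j=l}(q_j-1)$ and $d_i=\sum_{l\ge i}l\,s_l$, and let $E_i$ be the subalgebra of $S$ generated by the $C_l$ with $l\ge i$.
\end{definition}

\begin{proposition}\label{prop:adapted}
For every adapted list:
\begin{enumerate}
\item[(a)] $e_j\ge1$ for all $j$;
\item[(b)] the monomials $\prod_jb_j^{a_j}$ with $0\le a_j<q_j$ form an $F$-basis of $S$; in particular $0\ne\Pi\in S_d$ and $d=d_1$;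
\item[(c)] every homogeneous element of $E_i$ of degree greater than $d_i$ is zero.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $j'<j$ the degree $p^k\deg b_{j'}$ of $\varphi^k(b_{j'})$ is at least $\deg b_j$, with equality only if $k=0$ and $\deg b_{j'}=\deg b_j$. So the component of $M_{j-1}$ in degree $\deg b_j$ is spanned by other members of the chosen basis of that $C_i$, and $b_j\notin M_{j-1}$. This is the reason for the ordering by nonincreasing degree.

(b) We claim that $\mathcal B_j=\{\varphi^k(b_{j'}):j'\le j,\ k<e_{j'}\}$ is a basis of $M_j$. Since $M_{j-1}$ is $\varphi$-stable, it contains $\varphi^k(b_j)$ for $k\ge e_j$. The elements $\varphi^k(b_j)$, $k<e_j$, lie outside the graded space $M_{j-1}$ and have distinct degrees, so they are independent modulo $M_{j-1}$. The claim follows by induction on $j$. Let $M$ be the last $M_j$. It contains all $C_i$, so by $(\ast)$ the $p^{\dim M}$ reduced monomials in its basis span $S$, which has dimension $p^{\dim L}$ by Lemma~\ref{lem:basisL}. Hence $M=L$, and Lemma~\ref{lem:basisL}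 applies to this basis. Writing $a_j=\sum_{k<e_j}a_{jk}p^k$ in base $p$, we have $b_j^{a_j}=\prod_k\varphi^k(b_j)^{a_{jk}}$, so the reduced monomials are the monomials in (b). The one of largest degree is $\Pi$.

(c) Let $j$ be the number of list members of degree at least $i$. Then $E_i$ is generated by $M_j$, so by $(\ast)$ it is spanned by the monomials $\prod_{j'\le j}b_{j'}^{a_{j'}}$ with $a_{j'}<q_{j'}$. These have degree at most $d_i$.
\end{proof}

In Example~\ref{ex:cyclic} the list is $b_1=t$ with $q_1=p^s$, the space $L$ has basis $t,t^p,\dots,t^{p^{s-1}}$, and the formula of Theorem~\ref{thm:main} gives $d=(p-1)(1+p+\dots+p^{s-1})=p^s-1$, as found there.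

By Proposition~\ref{prop:reduction} and Lemma~\ref{lem:basisL}, Theorem~\ref{thm:main} follows from the next statement, whose proof occupies the rest of the paper.

\begin{proposition}\label{prop:key}
The ideal $T_d$ of $P$ contains a nonzero element of $S_d$.
\end{proposition}

The candidate is $\Pi$. One would like to argue that $C_i\subseteq T_i$ and $T_mT_n\subseteq T_{m+n}$, so that $\Pi\in T_d$. The second inclusion fails in general Poisson algebras.

\begin{example}\label{ex:forms}
Let $P$ be the algebra of polynomial differential forms of even degree in $x_1,\dots,x_4$ over any field, with $\{\alpha,\beta\}=\mathrm d\alpha\wedge \mathrm d\beta$. This is a Poisson algebra with $P^{[3]}=0$, because $\mathrm d\{\alpha,\beta\}=0$. So $T_2=0$, while $\{x_1,x_2\}\{x_3,x_4\}$ and $\{x_1\{x_2,x_3\},x_4\}$ both equal $\mathrm dx_1\wedge\dots\wedge \mathrm dx_4\neq0$. Thus $T_1T_1\not\subseteq T_2$ and $\{T_1,P\}\not\subseteq P^{[3]}$. Products with a common entry do lie in $T_2$: $\{x,y\}\{z,y\}=0$.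
\end{example}

We therefore single out the elements that do multiply well. For any Poisson algebra $P$ and $k\ge0$ let
\[
\mathcal Q_k=\{q\in P:\ qT_n\subseteq T_{n+k}\ \text{ for all }n\ge0\},
\]
the set of \emph{multipliers of order $k$}. It is an ideal of $P$, $\mathcal Q_0=P$, and $\mathcal Q_k\mathcal Q_l\subseteq\mathcal Q_{k+l}$. In every characteristic we shall write a nonzero element of $S_d$ as a product of multipliers, each of order equal to its degree, and of a single element of $T_n\cap S_n$ for some $n$. The freedom to choose the bases of the $C_i$ is what makes this possible.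

\section{Characteristic different from $3$}\label{sec:not3}

In Lemmas~\ref{lem:five}--\ref{lem:common}, $P$ is any Poisson algebra over a field of characteristic not $3$. We omit commas in a bracket whose entries are single letters, so $\{abc\}=\{a,b,c\}$.

\subsection{The ideals $T_m$ with $m$ even consist of multipliers}

The obstacle is a coefficient between two brackets. Example~\ref{ex:forms} shows that in $\{t,r\{a,b\}\}$ the coefficient $r$ cannot be absorbed. After one more bracket it can.

\begin{lemma}\label{lem:five}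
Let $x_1,\dots,x_5\in P$ and let $\mathcal M$ be the $F$-span of all brackets $\{e_1,e_2,e_3,e_4\}$ whose entries are, in any order, the product of two of the $x_i$ and the other three $x_i$. Then $\Gamma(abc\,|\,r,t):=\{t,r\{abc\}\}\in\mathcal M$ for every arrangement $(a,b,c,r,t)$ of $x_1,\dots,x_5$.
\end{lemma}

\begin{proof}
Five different letters always stand for an arrangement $x_{\pi(1)},\dots,x_{\pi(5)}$, and $\operatorname{sgn}$ of the arrangement is the sign of $\pi$. Each congruence below is proved for every arrangement, so it may be used after any relabeling. Let $\equiv$ denote congruence modulo $\mathcal M$. The plan is to find enough symmetries of $\Gamma$ that the Jacobi identity turns into $3\Gamma\equiv0$. By the Leibniz rule,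
\begin{equation}\label{eq:Gamma}
\Gamma(abc\,|\,r,t)=\{tr\}\{abc\}-r\{abct\}.
\end{equation}

\emph{Step 1: exchange.} We have
\begin{equation}\label{eq:exchange}
x\{abcy\}+y\{abcx\}=\{a,b,c,xy\}\equiv0 .
\end{equation}

\emph{Step 2: skew symmetry.} By \eqref{eq:Gamma} and \eqref{eq:exchange}, $\Gamma(abc\,|\,r,t)+\Gamma(abc\,|\,t,r)=-r\{abct\}-t\{abcr\}\equiv0$. Next, with $w=\{ab\}$,
\begin{align*}
\{w,ct,r\}&=c\{wtr\}+\{cr\}\{wt\}+t\{wcr\}+\{tr\}\{wc\},\\
\{w,c,tr\}&=t\{wcr\}+r\{wct\},\qquad \{w,t,cr\}=c\{wtr\}+r\{wtc\}.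
\end{align*}
The first expression minus the other two is $\{tr\}\{wc\}-r\{wct\}+\{cr\}\{wt\}-r\{wtc\}=\Gamma(abc\,|\,r,t)+\Gamma(abt\,|\,r,c)$, so this sum is $\equiv0$. The transpositions $(r\,t)$ and $(c\,t)$ generate all permutations of $c,r,t$. Hence, modulo $\mathcal M$, $\Gamma(abc\,|\,r,t)$ is skew in $c,r,t$; it is also skew in $a,b$. Therefore
\[
\Theta_{ab}=\operatorname{sgn}(a,b,c,r,t)\,\Gamma(abc\,|\,r,t)
\]
depends, modulo $\mathcal M$, only on the unordered pair formed by $a$ and $b$. The Jacobi identity $\{abc\}+\{bca\}+\{cab\}=0$ involves only even rearrangements, so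
\begin{equation}\label{eq:ThetaJacobi}
\Theta_{ab}+\Theta_{bc}+\Theta_{ca}\equiv0 .
\end{equation}

\emph{Step 3: a product in the first entry.} Applying the derivations $\{\cdot,b\},\{\cdot,c\},\{\cdot,z\}$ in turn to $xy$ gives
\begin{multline*}
0\equiv\{xy,b,c,z\}=x\{ybcz\}+y\{xbcz\}+\{xb\}\{ycz\}+\{xc\}\{ybz\}+\{xz\}\{ybc\}\\+\{yz\}\{xbc\}+\{yc\}\{xbz\}+\{yb\}\{xcz\}.
\end{multline*}
Rewrite the six products by \eqref{eq:Gamma}:
\begin{align*}
\{xb\}\{ycz\}&=\Gamma(ycz\,|\,b,x)+b\{yczx\}, & \{yb\}\{xcz\}&=\Gamma(xcz\,|\,b,y)+b\{xczy\},\\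
\{xc\}\{ybz\}&=\Gamma(ybz\,|\,c,x)+c\{ybzx\}, & \{yc\}\{xbz\}&=\Gamma(xbz\,|\,c,y)+c\{xbzy\},\\
\{xz\}\{ybc\}&=\Gamma(ybc\,|\,z,x)+z\{ybcx\}, & \{yz\}\{xbc\}&=\Gamma(xbc\,|\,z,y)+z\{xbcy\}.
\end{align*}
By \eqref{eq:exchange}, the terms $z\{ybcx\}$ and $z\{xbcy\}$ cancel $x\{ybcz\}$ and $y\{xbcz\}$. By Step~2, in each column the $\Gamma$-terms of the second and third rows cancel. Moving the four remaining terms to the other side and absorbing the sign by swapping the first two entries, we obtain
\begin{equation}\label{eq:Delta}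
\Gamma(ycz\,|\,b,x)+\Gamma(xcz\,|\,b,y)\equiv\Delta:=b\{cyzx\}+c\{byzx\}+c\{bxzy\}+b\{cxzy\}.
\end{equation}
Let $\sigma$ be the relabeling $x\leftrightarrow c$, $y\leftrightarrow b$. It turns $\Delta$ into $y\{xbzc\}+x\{ybzc\}+x\{yczb\}+y\{xczb\}$. By \eqref{eq:exchange}, $y\{xbzc\}\equiv-c\{xbzy\}=c\{bxzy\}$, and in the same way the other three terms are congruent to $c\{byzx\}$, $b\{cyzx\}$, $b\{cxzy\}$. So $\sigma(\Delta)\equiv\Delta$.

\emph{Step 4: conclusion.} With $\varepsilon=\operatorname{sgn}(y,c,z,b,x)$, \eqref{eq:Delta} reads $\Delta\equiv\varepsilon(\Theta_{yc}-\Theta_{xc})$. The relabeling $\sigma$ is even, so the relabeled congruence reads $\sigma(\Delta)\equiv\varepsilon(\Theta_{bx}-\Theta_{cx})$. Hence $\Theta_{yc}\equiv\Theta_{bx}$: disjoint pairs have congruent $\Theta$. Two distinct pairs with a common letter involve three letters, and the pair of remaining letters is disjoint from both. So all $\Theta$ are congruent to one element $\Theta$, and \eqref{eq:ThetaJacobi} gives $3\Theta\equiv0$. Since $3$ is invertible in $F$,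 $\Theta\equiv0$.
\end{proof}

The last line is the only place in this section where $p\ne3$ is used directly.

\begin{lemma}\label{lem:even}
\begin{enumerate}
\item[(a)] Let $m\ge0$ and $s\in P$. If $\{s,P\}\subseteq P^{[m+2]}$, then $\{P^{[n]},s\}\subseteq P^{[n+m+1]}$ for all $n\ge1$.
\item[(b)] If $m$ is even, then $\{T_m,P\}\subseteq P^{[m+2]}$, and hence $\{P^{[n]},T_m\}\subseteq P^{[n+m+1]}$ for all $n\ge1$.
\item[(c)] If $m$ is even, then $T_m\subseteq\mathcal Q_m$, that is, $T_mT_n\subseteq T_{m+n}$ for all $n\ge0$.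
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The case $n=1$ is the hypothesis. For $n\geq2$, $u\in P^{[n-1]}$ and $c\in P$,
\[
\{\{u,c\},s\}=\{\{u,s\},c\}+\{u,\{c,s\}\}\in\{P^{[n+m]},P\}+\{P^{[n-1]},P^{[m+2]}\}\subseteq P^{[n+m+1]}
\]
by induction and \eqref{eq:lowerpowers}.

(b) The second inclusion follows from the first by (a). The first is trivial for $m=0$. Assume it for an even $m$. The ideal $T_{m+2}$ is spanned by elements $r\{abc\}$ with $a\in P^{[m+1]}$. By Lemma~\ref{lem:five}, $\{t,r\{abc\}\}$ is a combination of brackets $\{e_1,e_2,e_3,e_4\}$ in which one entry $e_i$ is $a$ or a multiple of $a$, and so lies in the ideal $T_m$. If $i\le2$, then $\{e_1,e_2\}\in P^{[m+2]}$. If $i=3$, then $\{e_1,e_2,e_3\}\in\{P^{[2]},T_m\}\subseteq P^{[m+3]}$. If $i=4$, the bracket lies in $\{P^{[3]},T_m\}\subseteq P^{[m+4]}$. In each case $\{e_1,\dots,e_4\}\in P^{[m+4]}$.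

(c) The case $n=0$ holds because $T_m$ is an ideal. For $n\ge1$, $T_n$ is generated by the $\{u,r\}$ with $u\in P^{[n]}$, $r\in P$. For $q\in T_m$ we have $q\{u,r\}=\{u,qr\}-r\{u,q\}$, and $\{u,qr\},\{u,q\}\in P^{[n+m+1]}\subseteq T_{m+n}$ by (b).
\end{proof}

\subsection{Two brackets with a common entry}

Factors of odd degree are not covered by Lemma~\ref{lem:even}(c), so we combine them in pairs. As Examples~\ref{ex:D8} and~\ref{ex:forms} suggest, the two members of a pair should share an entry.

\begin{lemma}\label{lem:common}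
Let $i,i'$ be even, $s\in T_i$, $s'\in T_{i'}$ and $y,z,r\in P$. Then:
\begin{enumerate}
\item[(a)] $\{s,y\}\{r,y\}$ and $\{s,y\}\{r,z\}+\{s,z\}\{r,y\}$ lie in $T_{i+2}$;
\item[(b)] $\{s,y\}\{s',y\}$ and $\{s,y\}\{s',z\}+\{s,z\}\{s',y\}$ lie in $T_{i+i'+2}$;
\item[(c)] $\{s,y\}\{s,z\}\in T_{2i+2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) and (b), the second element is obtained from the first by replacing $y$ with $y+z$ and subtracting the values at $y$ and at $z$. So only the first needs proof.

(a) We have $\{s,yr,y\}=y\{sry\}+\{ry\}\{sy\}+r\{syy\}$, and $\{s,P,P\}\subseteq P^{[i+3]}\subseteq T_{i+2}$ by Lemma~\ref{lem:even}(b).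

(b) First let $s'=u\in P^{[i'+1]}$. Then $\{u,ys,y\}=y\{usy\}+\{sy\}\{uy\}+s\{uyy\}$. By Lemma~\ref{lem:even}(b), $\{u,ys\}$ and $\{u,s\}$ lie in $P^{[i+i'+2]}$, so $\{u,ys,y\}$ and $y\{usy\}$ lie in $T_{i+i'+2}$. Also $s\{uyy\}\in T_iT_{i'+2}\subseteq T_{i+i'+2}$. This settles $s'=u$. In general $s'=\sum_jr_ju_j$ with $u_j\in P^{[i'+1]}$, and
\[
\{s,y\}\{s',y\}=\sum_jr_j\{s,y\}\{u_j,y\}+\sum_j\{s,y\}\{r_j,y\}\,u_j .
\]
By (a), the terms of the second sum lie in $T_{i+2}T_{i'}\subseteq T_{i+i'+2}$.

(c) Write $s=\sum_js_j$ with $s_j=r_ju_j$, $u_j\in P^{[i+1]}$. The cross terms $\{s_j,y\}\{s_k,z\}+\{s_j,z\}\{s_k,y\}$, $j<k$, lie in $T_{2i+2}$ by (b). So let $s=ru$ with $u\in P^{[i+1]}$. Then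
\[
\{sy\}\{sz\}=r^2\{uy\}\{uz\}+ru\bigl(\{uy\}\{rz\}+\{uz\}\{ry\}\bigr)+u^2\{ry\}\{rz\}.
\]
For the first term, $\{uy\}\{uz\}=\{u\{uy\},z\}-u\{uyz\}$; here $u\{uy\}=\{u,uy\}\in P^{[2i+2]}$ by Lemma~\ref{lem:even}(b), and $u\{uyz\}\in T_iT_{i+2}$. The second term lies in $T_iT_{i+2}$ by (a). In the third, $u^2\in T_iT_i\subseteq T_{2i}$, and $\{ry\}\{rz\}=\{yr\}\{zr\}\in T_2$ by (a) with $i=0$. By Lemma~\ref{lem:even}(c), all three terms lie in $T_{2i+2}$. No division by $2$ has occurred.
\end{proof}

\subsection{Choosing the bases}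

Now let $P$ be the algebra of Section~\ref{sec:poisson}, with $p\ne3$.

\begin{lemma}\label{lem:Ceven}
$C_l\subseteq T_l$ for every even $l\ge2$.
\end{lemma}

\begin{proof}
We use $\{\bar y^{-1},\bar z\}=-\bar y^{-2}\{\bar y,\bar z\}$. The space $C_2$ is spanned by the elements $D_z(x\wedge y)$ with $x\wedge y=\bar x^{-1}\bar y^{-1}\{\bar x,\bar y\}$, and
\[
\bar z\,D_z(x\wedge y)=\bar x^{-1}\bar y^{-1}\{\bar x,\bar y,\bar z\}-\bar x^{-2}\bar y^{-1}\{\bar z,\bar x\}\{\bar y,\bar x\}+\bar x^{-1}\bar y^{-2}\{\bar z,\bar y\}\{\bar x,\bar y\}.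
\]
The last two terms lie in $T_2$ by Lemma~\ref{lem:common}(a) with $i=0$. For even $l\ge4$, $C_l$ is spanned by the $D_zD_ys$ with $s\in C_{l-2}$, and $s\in T_{l-2}$ by induction. Here
\[
\bar z\,D_zD_ys=\{\bar y^{-1}\{s,\bar y\},\bar z\}=\bar y^{-1}\{s,\bar y,\bar z\}+\bar y^{-2}\{s,\bar y\}\{\bar z,\bar y\},
\]
which lies in $T_l$ by Lemmas~\ref{lem:even}(b) and~\ref{lem:common}(a).
\end{proof}

For odd $i$ define an $\mathbb F_p$-bilinear map $\beta_i:U_i\times V\to C_i$ by $U_1=V$, $\beta_1(s,y)=s\wedge y$, and $U_i=C_{i-1}$, $\beta_i(s,y)=D_ys$ for $i\ge3$. Its values span $C_i$. Fix a representative in $G$ for each element of $V$. Then $\beta_i(s,y)$ is a unit times $\{\tilde s,\bar y\}$ with $\tilde s\in T_{i-1}$: take $\tilde s=\bar s\in T_0$ if $i=1$, and $\tilde s=s$ if $i\ge3$, using Lemma~\ref{lem:Ceven}. Lemmas~\ref{lem:common}(b),(c) and~\ref{lem:even}(b),(c) now give, for odd $i,i'$,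
\begin{equation}\label{eq:beta}
\beta_i(s,y)\beta_{i'}(s',y)\in T_{i+i'}\subseteq\mathcal Q_{i+i'},\qquad \beta_i(s,y)\beta_i(s,y')\in T_{2i}\subseteq\mathcal Q_{2i},\qquad \beta_i(s,y)\in T_i .
\end{equation}
In particular $\beta_i(s,y)^2\in\mathcal Q_{2i}$. For even $l$, $C_l\subseteq T_l\subseteq\mathcal Q_l$.

\begin{proof}[Proof of Proposition~\ref{prop:key} for $p\ge5$]
Choose an adapted list whose members of odd degree $i$ are values of $\beta_i$. All exponents $q_j-1$ are even. So $\Pi$ is a product of members $b_j$ of even degree and of squares $b_j^2$ of members of odd degree, each a multiplier of order equal to its degree. Hence $0\ne\Pi\in\mathcal Q_d\cdot1\subseteq T_d$.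
\end{proof}

For $p=2$ the exponents $q_j-1$ are odd, so each member of odd degree leaves one factor that must be paired with a \emph{different} member. The rewriting in Example~\ref{ex:D8} is the general mechanism.

\begin{lemma}\label{lem:pairing}
Let $\beta:U\times V\to Z$ be a bilinear map of $\mathbb F_2$-spaces whose values span $Z$, with $\dim Z\ge2$. Then there are two linearly independent values of the form $\beta(s,y),\beta(s',y)$ or of the form $\beta(s,y),\beta(s,y')$.
\end{lemma}

\begin{proof}
Suppose not. Then all subspaces $\beta(U,y)$ and $\beta(s,V)$ have dimension at most $1$. Take independent values $\kappa_1=\beta(s_1,y_1)$ and $\kappa_2=\beta(s_2,y_2)$. Then $\beta(s_1,y_2)\in\beta(s_1,V)\cap\beta(U,y_2)=\mathbb F_2\kappa_1\cap\mathbb F_2\kappa_2=0$, and by symmetry $\beta(s_2,y_1)=0$. So $\beta(s_1+s_2,y_1)=\kappa_1$ and $\beta(s_1+s_2,y_2)=\kappa_2$ are independent elements of $\beta(s_1+s_2,V)$, a contradiction.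
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key} for $p=2$]
We choose the bases of the $C_i$, $i$ odd, among the values of the $\beta_i$, and we group all their members but at most one into pairs whose products are multipliers.

\emph{Pairs within one degree.} Fix an odd $i$. As long as the span $B$ of the elements already chosen has codimension at least $2$ in $C_i$, apply Lemma~\ref{lem:pairing} to $\beta_i$ followed by the projection $C_i\to C_i/B$, and add the resulting two values of $\beta_i$ as a pair. The process ends with independent elements, grouped in pairs, that span a subspace $B_i\subseteq C_i$ of codimension $0$ or $1$. By \eqref{eq:beta} the product of each pair lies in $\mathcal Q_{2i}$.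

\emph{Pairs across degrees.} Group the odd degrees in which the codimension is $1$ into couples $(i,i')$, leaving at most one over. For a couple $(i,i')$, the sets $\{y\in V:\beta_i(U_i,y)\subseteq B_i\}$ and $\{y\in V:\beta_{i'}(U_{i'},y)\subseteq B_{i'}\}$ are subgroups of $V$, proper because the values of $\beta_i$ and $\beta_{i'}$ span $C_i$ and $C_{i'}$. A group is not the union of two proper subgroups. So there are one $y\in V$ and $s\in U_i$, $s'\in U_{i'}$ with $\beta_i(s,y)\notin B_i$ and $\beta_{i'}(s',y)\notin B_{i'}$. These two elements complete the bases of $C_i$ and $C_{i'}$, and their product lies in $\mathcal Q_{i+i'}$ by \eqref{eq:beta}. If a degree $i$ is left over, complete the basis of $C_i$ by any value $b=\beta_i(s,y)\notin B_i$; then $b\in T_i$.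

For even $i$ take any basis of $C_i$. Since $q_j\ge2$ by Proposition~\ref{prop:adapted}(a), the top monomial of the resulting adapted list factors as
\[
\Pi=\prod_{\deg b_j\ \text{even}}b_j^{\,q_j-1}\cdot\prod_{\deg b_j\ \text{odd}}(b_j^2)^{(q_j-2)/2}\cdot\prod_{\deg b_j\ \text{odd}}b_j .
\]
The first two products consist of multipliers of order equal to their degree. The third is a product of such multipliers, one for each pair, and possibly the leftover $b\in T_{\deg b}$. Hence $0\ne\Pi\in T_d$.
\end{proof}

\section{Characteristic $3$}\label{sec:three}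

For $p=3$ the proof of Lemma~\ref{lem:five} ends in the empty statement $3\Theta\equiv0$, and we lose Lemma~\ref{lem:even}. Two features of this characteristic replace it. The field $\mathbb F_3$ has three elements, enough to separate the homogeneous components of a polynomial of degree $2$; this lets us extract clean products from brackets of group elements along a path. And the exponents $q_j-1$ are even, so it suffices to control squares. Paths handle the factors of $\Pi$ of degree at least $3$, and squares handle those of degree $1$ and $2$.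

Let $P$ be the algebra of Section~\ref{sec:poisson} with $p=3$. Fix an adapted list whose members are of the form $\langle v_0,\dots,v_m\rangle$, with its numbers $q_j,s_l,d_i$. Write
\[
\Pi=w_1\cdots w_N\,W,\qquad W=\prod_{\deg b_j\le2}b_j^{\,q_j-1},
\]
where $w_1,\dots,w_N$ are the members $b_j$ of degree at least $3$, each repeated $q_j-1$ times, in order of nonincreasing degree. Let $\mu_k=\deg w_k$. Thus $\mu_1\ge\dots\ge\mu_N\ge3$, exactly $s_i$ of the $\mu_k$ equal $i$ for each $i\geq3$, and with $m_0=0$, $m_k=\mu_1+\dots+\mu_k$ we have $m_N=d_3$.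

\subsection{Path elements}\label{ss:paths}

For $h_0,\dots,h_n\in G$ with images $v_0,\dots,v_n\in V$, put $x_0=h_0$ and $x_i=h_ih_{i-1}^{-1}$ as in Section~\ref{sec:class2}. The image of $x_i$ in $V$ is $v_i-v_{i-1}$, and $v_{i-1}\wedge(v_i-v_{i-1})=v_{i-1}\wedge v_i$. By \eqref{eq:step} and induction, $\{\bar x_0,\dots,\bar x_n\}=\bar h_nf_n$, where $f_0=1$ and
\begin{equation}\label{eq:recursion}
f_i=(v_{i-1}\wedge v_i)f_{i-1}+D_{v_i}f_{i-1}-D_{v_{i-1}}f_{i-1}.
\end{equation}
So $f_n=f_n(v_0,\dots,v_n)\in T_n\cap S_n$ for all $v_0,\dots,v_n\in V$.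

Expanding \eqref{eq:recursion}, $f_n$ is a sum of $3^n$ \emph{words}. A word chooses for each step $i=1,\dots,n$ one of three operators, and applies them successively to $1$:
\begin{center}
\begin{tabular}{lll}
type $\mathsf c$: & multiplication by $v_{i-1}\wedge v_i$, & uses both $v_{i-1}$ and $v_i$;\\
type $\mathsf r$: & $D_{v_i}$, & uses only the right vector $v_i$;\\
type $\mathsf l$: & $-D_{v_{i-1}}$, & uses only the left vector $v_{i-1}$.
\end{tabular}
\end{center}
The vector $v_j$ can be used only by step $j$, as its right vector, and by step $j+1$, as its left vector. Let $\delta_j\in\{0,1,2\}$ be the number of steps of a word that use $v_j$, and call $\delta=(\delta_0,\dots,\delta_n)$ its multidegree. Let $f_n^\delta$ be the sum of the words of multidegree $\delta$.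

\begin{lemma}\label{lem:separate}
$f_n^\delta(v_0,\dots,v_n)\in T_n$ for all $\delta$ and all $v_0,\dots,v_n\in V$.
\end{lemma}

\begin{proof}
Each operator is linear in each vector it uses. So for $\varepsilon_j\in\{0,1,-1\}$ we have $f_n(\varepsilon_0v_0,\dots,\varepsilon_nv_n)=\sum_\delta\prod_j\varepsilon_j^{\delta_j}\,f_n^\delta(v_0,\dots,v_n)$, with $0^0=1$. If $g(\varepsilon)=g_0+\varepsilon g_1+\varepsilon^2g_2$, then $g_0=g(0)$, $2g_1=g(1)-g(-1)$ and $2g_2=g(1)+g(-1)-2g(0)$. Applying this to one variable after another, and using $2\ne0$, we write $f_n^\delta(v_0,\dots,v_n)$ as a linear combination of values of $f_n$.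
\end{proof}

We want a component that is a single product of symbols of degrees $\mu_1,\dots,\mu_N$, the last vector of each symbol being the first vector of the next. This dictates the multidegree. Let $N\ge1$, $n=m_N$, and let $\delta_{m_k}=2$ for $1\le k<N$ and $\delta_j=1$ for all other $j$. \emph{Block $k$} consists of the steps $i$ with $m_{k-1}<i\le m_k$.

The case $\mu=(3,3)$ shows what happens. The proof below shows that each block reads $\mathsf{crr}$, $\mathsf{lcr}$ or $\mathsf{llc}$. The first block must be $\mathsf{crr}$, since derivations kill $1$, and it produces $A=\langle v_0,v_1,v_2,v_3\rangle$. Here $s_4=0$, so $C_4=0$ and every $D_v$ kills $A$. Hence the second block is also $\mathsf{crr}$, both of its derivations fall on $v_3\wedge v_4$, and $f_6^\delta=A\,\langle v_3,v_4,v_5,v_6\rangle$. In general an earlier factor need not be killed by a derivation, but lengthening it overfills one of the subalgebras $E_i$.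

\begin{lemma}\label{lem:pathproduct}
With $n$ and $\delta$ as above, for all $v_0,\dots,v_n\in V$,
\[
f_n^\delta(v_0,\dots,v_n)=\prod_{k=1}^N\langle v_{m_{k-1}},v_{m_{k-1}+1},\dots,v_{m_k}\rangle .
\]
\end{lemma}

\begin{proof}
\emph{Shape of the words.} Consider a word of multidegree $\delta$. Since $\delta_0=\delta_n=1$ and $\delta_{m_k}=2$ for $1\le k<N$, the first step of each block uses its left vector and the last step uses its right vector. So a block starts with $\mathsf l$ or $\mathsf c$ and ends with $\mathsf c$ or $\mathsf r$. If $i,i+1$ are steps of one block, then $\delta_i=1$, so exactly one of the two steps uses $v_i$. Thus $\mathsf l$ is followed by $\mathsf l$ or $\mathsf c$, while $\mathsf c$ and $\mathsf r$ are followed by $\mathsf r$. Hence each block has the form $\mathsf l\cdots\mathsf l\,\mathsf c\,\mathsf r\cdots\mathsf r$ with exactly one $\mathsf c$.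

\emph{Terms of a word.} By the Leibniz rule the word is a sum of terms, one for each way of assigning every derivation step to an earlier step of type $\mathsf c$; if some derivation has no earlier $\mathsf c$, the word is $0$. A term is a product of $N$ factors. The $k$-th factor arises from the $\mathsf c$ of block $k$ by applying the derivations assigned to it, and it lies in $C_{\nu_k}$, where $\nu_k-1$ is the number of these derivations. Say that a step \emph{contributes} to factor $k$ if it is the $\mathsf c$ of block $k$ or is assigned to it; then $\nu_k$ steps contribute to factor $k$. The steps of blocks $1,\dots,K$ contribute to factors $1,\dots,K$. Therefore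
\begin{equation}\label{eq:dominance}
\nu_1+\dots+\nu_K\ge\mu_1+\dots+\mu_K\quad(1\le K\le N),
\end{equation}
with equality for $K=N$.

\emph{Terms with $\nu=\mu$.} Equality in \eqref{eq:dominance} for $K=k-1$ means that no step of a block after $k-1$ contributes to a factor before $k$. So every step of block $k$ contributes to factor $k$. A step of type $\mathsf l$ precedes the $\mathsf c$ of its block and cannot be assigned to it, so every block is $\mathsf c\,\mathsf r\cdots\mathsf r$. There is exactly one such word and assignment, and it gives the asserted product with coefficient $1$.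

\emph{Terms with $\nu\ne\mu$ vanish.} Let $\nu^*$ be the nonincreasing rearrangement of $\nu$. Its partial sums are at least those of $\nu$, hence at least those of $\mu$. If $\nu^*=\mu$, all these inequalities are equalities and $\nu=\mu$, which is excluded. Let $j$ be the first index with $\nu^*_j\ne\mu_j$. Comparing partial sums at $j$ gives $i:=\nu_j^*>\mu_j\ge3$. The numbers $\nu_1^*,\dots,\nu^*_{j-1}$ equal $\mu_1,\dots,\mu_{j-1}$ and are at least $i$, while $\mu_j<i$. So they are exactly the entries of $\mu$ that are at least $i$, and their sum is $d_i$. The product of the $j$ factors of degrees $\nu_1^*,\dots,\nu_j^*$ lies in $E_i$ and has degree $d_i+i>d_i$. It vanishes by Proposition~\ref{prop:adapted}(c).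
\end{proof}

\subsection{Linking the factors of degree at least $3$}

The factors $w_k$ of $\Pi$ need not share vectors. We replace them one at a time by linked factors, keeping the product nonzero.

\begin{lemma}\label{lem:link}
If $N\ge1$, there are $v_0,\dots,v_n\in V$ with $\prod_{k=1}^N\langle v_{m_{k-1}},\dots,v_{m_k}\rangle\cdot W\ne0$.
\end{lemma}

\begin{proof}
We show by induction on $k$ that there are $v_0,\dots,v_{m_k}$ such that the product of the first $k$ symbols with $w_{k+1}\cdots w_NW$ is nonzero. For $k=1$, $w_1$ is itself such a symbol and $\Pi\neq0$. Let $1\le k<N$ and $m=\mu_{k+1}$. Let $B(x)$ be the product of the first $k$ symbols, with the last vector $v_{m_k}$ replaced by $x\in V$, and of $w_{k+2}\cdots w_NW$. Then $B$ is linear in $x$, and $B(v_{m_k})w_{k+1}\ne0$. It suffices to find $x,z_1,\dots,z_m$ with $B(x)\langle x,z_1,\dots,z_m\rangle\ne0$: then we redefine $v_{m_k}=x$ and put $v_{m_k+j}=z_j$.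

Suppose that no such vectors exist, and consider the multilinear map
\[
\Psi(x;z_0,\dots,z_m)=B(x)\langle z_0,\dots,z_m\rangle .
\]
In any Lie ring, $[z_0,\dots,z_m]$ is an integer combination of left-normed brackets in the same entries that start with a prescribed $z_j$: for $j\ge1$ write $[z_0,\dots,z_j]=-[z_j,[z_0,\dots,z_{j-1}]]$ and expand repeatedly by $[A,[A',c]]=[[A,A'],c]-[[A,c],A']$. Hence $\Psi$ vanishes whenever $x=z_j$ for some $j$. By multilinearity $\Psi$ changes sign when the arguments $x$ and $z_j$ are exchanged, and since $(z_j\,z_l)=(x\,z_j)(x\,z_l)(x\,z_j)$, it is skew in $z_0,\dots,z_m$. As $m\ge3$, we may use the identity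
\[
[z_0,z_1,z_2,z_3]-[z_0,z_1,z_3,z_2]=[[z_0,z_1],[z_2,z_3]]=-[z_2,z_3,z_0,z_1]+[z_2,z_3,z_1,z_0],
\]
bracketed further with $z_4,\dots,z_m$. The four arrangements of $z_0,\dots,z_3$ that occur are even, odd, even, odd, so the identity gives $2\Psi=-2\Psi$. Thus $4\Psi=0$ and $\Psi=0$. The symbols span $C_m\ni w_{k+1}$, so $B(v_{m_k})w_{k+1}=0$, a contradiction.
\end{proof}

The bound $m\ge3$ is used only in this last identity. For $m=2$ the available identity is Jacobi's, which gives $3\Psi=0$ and no information when $p=3$; for $m=1$ there is no identity beyond skew symmetry. This is why the factor $W$ needs a separate argument.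

\subsection{Two squares that are multipliers}

In Lemmas~\ref{lem:Phi} and~\ref{lem:squares}, $P$ is any Poisson algebra in characteristic $3$, and commas between single letters are again omitted. For $m\ge1$ the ideal $T_m$ is generated by the $\{u,e\}$ with $u\in P^{[m]}$, $e\in P$, so we must understand products such as $\{abc\}\{ue\}$. We cannot show that this product lies in $T_{m+2}$, but it is skew-symmetric modulo $T_{m+2}$, and that is enough once an entry is repeated.

\begin{lemma}\label{lem:Phi}
Let $m\ge1$, $u\in P^{[m]}$, and put $\Phi_u(a,b,c;e)=\{abc\}\{ue\}$.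
\begin{enumerate}
\item[(a)] $\Phi_u(a,b,c;e)+\Phi_u(e,b,c;a)$ is a sum of elements $r\{g,b\}$ and $r\{g,c\}$ with $r\in P$, $g\in P^{[m+2]}$.
\item[(b)] Modulo $T_{m+2}$, $\Phi_u$ is skew-symmetric in its four arguments. In particular $\Phi_u(a,b,c;e)\in T_{m+2}$ if two arguments coincide.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\Lambda(a;v)=\{ab\}\{vc\}+\{ac\}\{vb\}$, so that $\{av,b,c\}=a\{vbc\}+\Lambda(a;v)+\{abc\}v$. Applying this to both terms of $\{u,ae\}=a\{ue\}+e\{ua\}$ gives
\[
\{abc\}\{ue\}+\{ebc\}\{ua\}=\{u,ae,b,c\}-a\{uebc\}-e\{uabc\}-\Lambda(a;\{ue\})-\Lambda(e;\{ua\}).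
\]
The first three terms on the right have the required form. Next,
\begin{align*}
\{v,ca,b\}&=c\{vab\}+\{cb\}\{va\}+a\{vcb\}+\{ab\}\{vc\},\\
\{v,ba,c\}&=b\{vac\}+\{bc\}\{va\}+a\{vbc\}+\{ac\}\{vb\}.
\end{align*}
Adding, and using $\{cb\}+\{bc\}=0$,
\[
\Lambda(a;v)=\{v,ca,b\}+\{v,ba,c\}-c\{vab\}-b\{vac\}-a\{vcb\}-a\{vbc\}.
\]
For $v\in P^{[m+1]}$ all six terms have the required form.

(b) Work modulo $T_{m+2}$. By (a), $\Phi_u$ is skew in its first and fourth arguments, and it is skew in the first two. So it is skew in the first, second and fourth. Given $x_1,\dots,x_4\in P$, it follows that $\Phi_u(x_i,x_j,x_k;x_l)\equiv\operatorname{sgn}(i,j,l,k)\,\theta_k$ for every arrangement $(i,j,k,l)$ of $(1,2,3,4)$, where $\theta_k$ depends only on $k$. The Jacobi identity for $x_i,x_j,x_k$ gives $\theta_i+\theta_j+\theta_k\equiv0$, the three signs being equal because they differ by cyclic permutations of $i,j,k$. Subtracting the relations for two triples gives $\theta_k\equiv\theta_l$ for all $k,l$. So $\Phi_u$ is skew in all four arguments. If two arguments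 coincide, then $2\Phi_u\equiv0$, and $2$ is invertible.
\end{proof}

\begin{lemma}\label{lem:squares}
For all $a,b,c\in P$, we have $\{ab\}^2\in\mathcal Q_2$ and $\{abc\}^2\in\mathcal Q_4$.
\end{lemma}

\begin{proof}
For each square $q$, of claimed order $k$, we must show that $q\in T_k$ and that $q\{ue\}\in T_{m+k}$ for $m\ge1$, $u\in P^{[m]}$, $e\in P$.

\emph{First square.} Since $\{a,ab\}=a\{ab\}$, we have $\{ab\}^2=\{a,ab,b\}-a\{abb\}\in T_2$. Now let $u\in P^{[m]}$, $\Phi=\Phi_u$, and compute $\Phi(aa',b,c;e)$ modulo $T_{m+2}$ in two ways. Moving the product to the fourth argument, where the Leibniz rule has only two terms, and back, we get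
\[
\Phi(aa',b,c;e)\equiv-\{ebc\}\{u,aa'\}=-a\Phi(e,b,c;a')-a'\Phi(e,b,c;a)\equiv a\Phi(a',b,c;e)+a'\Phi(a,b,c;e).
\]
Directly, $\{aa',b,c\}=a\{a'bc\}+a'\{abc\}+\{ab\}\{a'c\}+\{ac\}\{a'b\}$. Comparing, $\bigl(\{ab\}\{a'c\}+\{ac\}\{a'b\}\bigr)\{ue\}\in T_{m+2}$. With $a'=a$ and $c=b$ this reads $2\{ab\}^2\{ue\}\in T_{m+2}$.

\emph{Second square.} Taking $u=\{ab\}\in P^{[2]}$ in Lemma~\ref{lem:Phi}(b) gives $\{abc\}^2=\Phi_u(a,b,c;c)\in T_4$. Now let $u\in P^{[m]}$. For $g\in P^{[m+2]}$ and $a'\in P$, the products $\{a'bc\}\{gb\}=\Phi_g(a',b,c;b)$ and $\{a'bc\}\{gc\}=\Phi_g(a',b,c;c)$ lie in $T_{m+4}$ by Lemma~\ref{lem:Phi}(b). Multiplying Lemma~\ref{lem:Phi}(a) by $\{a'bc\}$, we get for all $a',a,e\in P$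
\begin{equation}\label{eq:triple}
\{a'bc\}\bigl(\{abc\}\{ue\}+\{ebc\}\{ua\}\bigr)\in T_{m+4}.
\end{equation}
Replacing $(a',a,e)$ by $(e,a,a)$ gives $2\{ebc\}\{abc\}\{ua\}\in T_{m+4}$. Taking $a'=a$ in \eqref{eq:triple} and subtracting $\{abc\}\{ebc\}\{ua\}$ leaves $\{abc\}^2\{ue\}\in T_{m+4}$.
\end{proof}

We return to the algebra $P$ of Section~\ref{sec:poisson}. The symbol $\langle x,y,z\rangle$ is not a unit multiple of $\{\bar x,\bar y,\bar z\}$, because \eqref{eq:step} adds products of two elements of $C_1$. These are removed by averaging over inverses.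

\begin{lemma}\label{lem:symbolsquares}
For $x,y,z\in G$ we have $\langle x,y\rangle^2\in\mathcal Q_2$ and $\langle x,y,z\rangle^2\in\mathcal Q_4$, where the symbols are evaluated on the images in $V$.
\end{lemma}

\begin{proof}
The first claim follows from $\langle x,y\rangle=\bar x^{-1}\bar y^{-1}\{\bar x,\bar y\}$ and Lemma~\ref{lem:squares}. Let $w=\langle x,y,z\rangle=D_z(x\wedge y)$ and $\varepsilon,\eta\in\{+1,-1\}$. Apply \eqref{eq:step} with $h=x^\varepsilon y^\eta$ and $f=\varepsilon\eta\,(x\wedge y)$, noting $h\wedge z=\varepsilon\,(x\wedge z)+\eta\,(y\wedge z)$. This gives $\{\bar x^\varepsilon,\bar y^\eta,\bar z\}=\bar x^\varepsilon\bar y^\eta\bar z\,g_{\varepsilon\eta}$ with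
\[
g_{\varepsilon\eta}=\eta\,(x\wedge z)(x\wedge y)+\varepsilon\,(y\wedge z)(x\wedge y)+\varepsilon\eta\,w .
\]
Hence $g_{++}-g_{+-}-g_{-+}+g_{--}=4w=w$, and
\[
w^2=\sum_{\varepsilon,\eta}g_{\varepsilon\eta}^2-2\sum_\eta g_{+\eta}g_{-\eta}-2\sum_\varepsilon g_{\varepsilon+}g_{\varepsilon-}+2\,(g_{++}g_{--}+g_{+-}g_{-+}).
\]
Since $\mathcal Q_4$ is a subspace and $2$ is invertible, replacing $a$ by $a+a'$ in $\{abc\}^2\in\mathcal Q_4$ gives $\{abc\}\{a'bc\}\in\mathcal Q_4$, and replacing $b$ by $b+b'$ gives $\{abc\}\{ab'c\}\in\mathcal Q_4$. Replacing $b$ by $b+b'$ in $\{abc\}\{a'bc\}$ gives $\{abc\}\{a'b'c\}+\{ab'c\}\{a'bc\}\in\mathcal Q_4$. Take $a,a'\in\{\bar x,\bar x^{-1}\}$, $b,b'\in\{\bar y,\bar y^{-1}\}$, $c=\bar z$. As $\mathcal Q_4$ is an ideal, we may drop unit factors, so $g_{\varepsilon\eta}^2$, $g_{+\eta}g_{-\eta}$ and $g_{\varepsilon+}g_{\varepsilon-}$ lie in $\mathcal Q_4$. In the last sum both products carry the same unit $\bar z^2$: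
\[
\bar z^{2}(g_{++}g_{--}+g_{+-}g_{-+})=\{\bar x,\bar y,\bar z\}\{\bar x^{-1},\bar y^{-1},\bar z\}+\{\bar x,\bar y^{-1},\bar z\}\{\bar x^{-1},\bar y,\bar z\}\in\mathcal Q_4 .
\]
Therefore $w^2\in\mathcal Q_4$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key} for $p=3$]
If $N\ge1$, take $v_0,\dots,v_n$ from Lemma~\ref{lem:link} and put $\Pi'=\prod_{k=1}^N\langle v_{m_{k-1}},\dots,v_{m_k}\rangle$. Then $\Pi'W\ne0$, and $\Pi'\in T_{d_3}\cap S_{d_3}$ by Lemmas~\ref{lem:separate} and~\ref{lem:pathproduct}. If $N=0$, then $d_3=0$, and we put $\Pi'=1\in T_0$, so that $\Pi'W=\Pi\ne0$. The exponents $q_j-1=3^{e_j}-1$ are even. So for $\deg b_j\le2$, Lemma~\ref{lem:symbolsquares} shows that $b_j^{\,q_j-1}$ is a multiplier of order $(q_j-1)\deg b_j$. Hence $W\in\mathcal Q_{s_1+2s_2}$, and $s_1+2s_2=d-d_3$ by Proposition~\ref{prop:adapted}(b). Therefore $0\ne\Pi'W\in T_d\cap S_d$.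
\end{proof}

Proposition~\ref{prop:key} is now proved for $p=2$, $p=3$ and $p\ge5$. This completes the proof of Theorem~\ref{thm:main}, and with the commutative case, where both indices equal $2$, it gives Corollary~\ref{cor:answer}.

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the Derived Length of Lie Solvable Group Algebras},
\texttt{https://dea.lib.unideb.hu/bitstreams/\allowbreak 2d9dd582-d7bc-47e5-ac53-20a3a50f3f79/\allowbreak download}

\end{thebibliography}
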